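\title{Covering edge-colored complete graphs by monochromatic cycles: $r$ cycles suffice fractionally but not integrally}

\begin{abstract}
We disprove the conjecture that the vertices of every $r$-edge-colored complete graph can be covered by $r$ monochromatic cycles, not necessarily disjoint. For every affine plane of order $q\ge 4$ we color the complete graph on its $q^2+q$ lines with $r=q+1$ colors so that $r+1$ monochromatic cycles are needed. The smallest example obtained in this way has $5$ colors and $20$ vertices. We also show that the fractional version of the conjecture holds for every $r$, and that the bound $r$ is sharp in it.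
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $r\ge1$. An \emph{$r$-edge-coloring} of the complete graph $K_n$ assigns one of $r$ colors to each edge, and a cycle is \emph{monochromatic} if all its edges have the same color. The empty graph, a single vertex and a single edge also count as monochromatic cycles; a cycle with at least three vertices is called \emph{proper}. With this convention, every set of vertices whose pairs all have one color (a \emph{monochromatic clique}) is the vertex set of a monochromatic cycle. A collection of cycles \emph{covers} $K_n$ if every vertex lies on at least one of them. The cycles may share vertices and may have any colors. The following conjecture is posed in~\cite{slides}.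

\medskip
\noindent\textbf{Conjecture.} \emph{Every $r$-edge-colored complete graph can be covered by $r$ monochromatic cycles.}
\medskip

For $r=1$ the whole vertex set is a monochromatic clique, so one cycle suffices. For $r=2$ the conjecture follows from the theorem of Bessy and Thomass\'e~\cite{BT} that every $2$-edge-colored complete graph can even be partitioned into two monochromatic cycles. For no $r$ can the number $r$ be lowered, as the classical zigzag decomposition of $K_{2r}$ into Hamiltonian paths shows.

\begin{example}\label{ex:zigzag}
Let the vertex set of $K_{2r}$ be $\mathbb{Z}/2r\mathbb{Z}$, and give the edge $uv$ the color $k\in\{0,\dots,r-1\}$ with $u+v\in\{2k,2k+1\}$. There are $r$ edges with $u+v=2k+1$ and $r-1$ edges with $u+v=2k$ (the vertices $k$ and $k+r$ would be paired with themselves), so color $k$ has $2r-1$ edges. The Hamiltonian path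
\[
k,\ k+1,\ k-1,\ k+2,\ k-2,\ \dots,\ k-(r-1),\ k+r
\]
has $2r-1$ edges, whose endpoint sums alternate between $2k+1$ and $2k$, so it is the whole color class. For $r=2$ the two paths are $0,1,3,2$ and $1,2,0,3$. No color contains a proper cycle, so every monochromatic cycle has at most two vertices and $r$ cycles are needed to cover the $2r$ vertices.
\end{example}

A stronger reason to guess $r$ comes from the linear programming relaxation. A \emph{fractional cover} assigns a weight $x_C\ge0$ to each monochromatic cycle $C$ so that $\sum_{C\ni v}x_C\ge1$ for every vertex $v$; its \emph{total weight} is $\sum_C x_C$. A cover by $k$ cycles is a fractional cover of total weight at most $k$ with weights in $\{0,1\}$. For fractional covers the conjectured bound is correct. For covers it is not.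

\begin{theorem}\label{thm:counter}
Let $q\ge4$ be the order of an affine plane (for instance, any prime power $q\ge4$), and let $r=q+1$. There is an $r$-edge-coloring of $K_{q^2+q}$ that cannot be covered by $r$ monochromatic cycles and can be covered by $r+1$ monochromatic cycles. Hence the conjecture fails for infinitely many $r$, namely for $r=5,6,8,9,10,12,14,17,\dots$
\end{theorem}

\begin{theorem}\label{thm:frac}
For every $r\ge1$, every $r$-edge-colored complete graph has a fractional cover of total weight at most $r$. For every $r$ there is an $r$-edge-colored complete graph in which no smaller total weight suffices.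
\end{theorem}

Taking $q=4$ in Theorem~\ref{thm:counter} gives a $5$-edge-colored $K_{20}$ that is not covered by five monochromatic cycles. We do not settle the values of $r\ge3$ outside Theorem~\ref{thm:counter}, such as $r=3,4,7$.

Theorem~\ref{thm:frac} says what a counterexample cannot look like. Let $y_v\ge0$ be weights on the vertices, write $y(C)=\sum_{v\in C}y_v$, and let $(x_C)$ be a fractional cover of total weight at most $r$. Then
\[
\sum_v y_v\le\sum_v y_v\sum_{C\ni v}x_C=\sum_C x_C\,y(C)\le r\max_C y(C).
\]
So some monochromatic cycle carries a fraction $1/r$ of any weighting; for $y\equiv1$, some monochromatic cycle has at least $n/r$ vertices. Short cycles alone therefore never refute the conjecture, and Theorem~\ref{thm:counter} is purely an integrality phenomenon. What makes our coloring hard to cover is that its long monochromatic cycles are forced to overlap. Such forced overlaps are supplied by incidence geometry: the vertices will be the lines of a plane, the long cycles will run through the lines at one point, and any two points lie on a common line.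

Section~\ref{sec:pencils} develops this idea, Section~\ref{sec:coloring} defines the coloring and treats $q=4$ by hand, Section~\ref{sec:proof} proves Theorem~\ref{thm:counter}, and Section~\ref{sec:frac} proves Theorem~\ref{thm:frac}.

\section{Pencils of lines in an affine plane}\label{sec:pencils}

We recall the standard facts. An affine plane of order $q$ has $q^2$ points and $q^2+q$ lines, and each line has $q$ points. Two distinct points lie on exactly one line. The lines fall into $q+1$ parallel classes $D_1,\dots,D_{q+1}$, each consisting of $q$ lines that partition the points; the lines of $D_j$ have \emph{direction} $j$. Thus each point lies on exactly one line of each direction. Two lines of different directions meet in exactly one point. If $q$ is a prime power, the plane $\mathbb{F}_q^2$ with the lines $y=sx+c$ and $x=c$ is an example.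

The \emph{pencil} $L_p$ of a point $p$ is the set of the $q+1$ lines through $p$. A set $A$ of points \emph{hits} a line if the line contains a point of $A$, and $h(A)=|\bigcup_{p\in A}L_p|$ is the number of lines hit by $A$. The next lemma measures the overlap of pencils: a new point adds $q$ new lines at best, and only $q-1$ once the set has left a line.

\begin{lemma}\label{lem:hit}
Let $A$ be a set of $a\ge1$ points. Then $h(A)\le aq+1$. If $A$ is not contained in a line, then $h(A)\le a(q-1)+3$.
\end{lemma}

\begin{proof}
List $A$ as $p_1,\dots,p_a$ and count each hit line at the first point of the list that it contains. The point $p_1$ counts $q+1$ lines. For $k\ge2$ the line $p_1p_k$ is counted at $p_1$, so $p_k$ counts at most $q$ lines. This gives $h(A)\le(q+1)+(a-1)q=aq+1$.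

If $A$ is not contained in a line, choose the list so that $p_1,p_2,p_3$ are not collinear. For $k\ge3$, the lines joining $p_k$ to those of $p_1,p_2,p_3$ that precede it are not all equal, since otherwise $p_1,p_2,p_3$ would be collinear. So at least two lines through $p_k$ are counted earlier, and $p_k$ counts at most $q-1$ lines. Hence $h(A)\le(q+1)+q+(a-2)(q-1)=a(q-1)+3$.
\end{proof}

We want a coloring of the complete graph on the set $V$ of all lines in which the pencils are monochromatic cliques. There are $q^2$ pencils and only $q+1$ colors, so many pencils share a color, and a cycle might pass from one of them to another. This is impossible when pencils of the same color are glued at a single vertex.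

\begin{lemma}\label{lem:glue}
Let a graph $G$ be the union of subgraphs $G^1,\dots,G^k$, and let $v$ be a vertex such that no two of the $G^s$ have a common vertex other than $v$. Then every proper cycle of $G$ lies in one $G^s$.
\end{lemma}

\begin{proof}
Each edge of $G$ lies in exactly one $G^s$, because two of them share at most one vertex. Suppose that a proper cycle has edges in two of the subgraphs. Going once around it, the subgraph changes at two or more distinct vertices. Each of these lies in two of the subgraphs and so equals $v$, a contradiction.
\end{proof}

The pencils of points on a common line $m$ share only the vertex $m$, so we group the points along lines. Fix a point $o$. Let $m_j$ be the line of direction $j$ through $o$, and put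
\[
M=L_o=\{m_1,\dots,m_{q+1}\},\qquad H_j=D_j\setminus\{m_j\}.
\]
Then $|H_j|=q-1$, the set $V$ is the disjoint union of $M,H_1,\dots,H_{q+1}$, and every point $p\ne o$ lies on exactly one $m_i$.

\medskip
\noindent\emph{A first attempt.} Give color $i$ to the pencils $L_p$ with $p\in m_i\setminus\{o\}$ and to the class $D_i$, and give color $1$ to $M$. Two distinct lines meet in one point or are parallel, so each pair is colored once. Cliques of color $i$ share only $m_i$, so by Lemma~\ref{lem:glue} every monochromatic proper cycle lies in a pencil or in a parallel class. This coloring has covers by $q+1$ cycles: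
\begin{itemize}
\item[(i)] the classes $D_1,\dots,D_{q+1}$;
\item[(ii)] for a line $\ell\in D_j$, the $q$ pencils of the points of $\ell$, which cover $\ell$ and all lines not parallel to it, together with $D_j$.
\end{itemize}
Each of these covers uses a parallel class, so we damage the classes first: we recolor the edges from $m_j$ to $H_j$, so that only $H_j$ remains a clique. Then (i) misses $M$. In (ii) with $\ell\in H_j$, the lines left for the last cycle are $m_j$ and $H_j\setminus\{\ell\}$, which no longer form a clique. In (ii) with $\ell=m_j$, the lines left are $H_j$, so this cover survives. It uses the pencil $M$ for the $q$ lines $m_k$ with $k\ne j$, so we also recolor $M$ in such a way that no monochromatic cycle in it has $q$ or more vertices. After both changes only the pencils $L_p$ with $p\ne o$ should carry cycles with more than $q-1$ vertices. The difficulty is to find colors for the recolored edges that create no new cycles.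

\section{The coloring}\label{sec:coloring}

From now on $q\ge4$. Two colors are enough inside $M$.

\begin{lemma}\label{lem:chi}
There is a coloring $\chi$ of the complete graph on $M$ with colors $1,2$ in which every monochromatic cycle has at most $q-1$ vertices and $\{m_3,\dots,m_{q+1}\}$ is a clique of color $2$.
\end{lemma}

\begin{proof}
Cycles that are not proper have at most $2\le q-1$ vertices, so only proper cycles matter.

Let $q\ge5$. Give color $1$ to the edges that meet $\{m_1,m_2\}$ and color $2$ to the others. Every edge of a proper cycle of color $1$ contains $m_1$ or $m_2$, and each of these lies on at most two edges of the cycle, so the cycle has at most $4\le q-1$ edges and as many vertices. A proper cycle of color $2$ lies in $\{m_3,\dots,m_{q+1}\}$, which has $q-1$ elements.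

For $q=4$ this coloring fails, because $m_1m_3m_2m_4$ is a cycle of color $1$ with $4>q-1$ vertices. Instead split the ten edges as follows:
\[
\begin{array}{ll}
\text{color }1: & m_1m_2,\ m_2m_3,\ m_1m_3,\ m_1m_4,\ m_2m_5;\\
\text{color }2: & m_3m_4,\ m_4m_5,\ m_3m_5,\ m_1m_5,\ m_2m_4.
\end{array}
\]
Each color is a triangle with two pendant edges, so its only proper cycle has $3=q-1$ vertices, and the triangle of color $2$ is $m_3m_4m_5$.
\end{proof}

It remains to color the $q-1$ edges $m_jx$ with $x\in H_j$. Two constraints appear. First, these edges should have distinct colors. If $m_jx$ and $m_jx'$ both have color $j$, then $m_jxx'$ is a triangle of color $j$. If both have color $i\ne j$, then $m_jxm_ix'$ is a $4$-cycle of color $i$, because $x$ and $x'$ meet $m_i$ outside $o$. Second, the colors $1,2$ are dangerous: if $m_jx$ and $m_jm_i$ both have color $i$, then $m_jxm_i$ is a triangle of color $i$. Exactly $q-1$ colors other than $1,2$ are available, one for each edge.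

\begin{definition}\label{def:coloring}
Let $\chi$ be as in Lemma~\ref{lem:chi}, and fix for each $j$ a bijection $\beta_j\colon H_j\to\{3,4,\dots,q+1\}$. Color a pair of distinct lines with one of $1,\dots,q+1$ as follows.
\begin{itemize}
\item[(a)] If they meet in a point $p\ne o$, the color is the index $i$ with $p\in m_i$.
\item[(b)] If they meet in $o$, both lie in $M$, and the color is given by $\chi$.
\item[(c)] If both lie in $H_j$, the color is $j$.
\item[(d)] If they are $m_j$ and $x\in H_j$, the color is $\beta_j(x)$.
\end{itemize}
Intersecting pairs fall under exactly one of (a), (b) and parallel pairs under exactly one of (c), (d). Let $G_i$ be the graph on $V$ formed by the edges of color $i$.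
\end{definition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9, every node/.style={font=\small}]
\foreach \x in {0,7} {
  \begin{scope}[xshift=\x cm]
  \foreach \y in {30,90,150} {
    \draw[rotate=\y] (1.1,0) ellipse (1.25 and 0.42);
    \foreach \z in {0.7,1.15,1.6,2.05} { \fill (\y:\z) circle (1.6pt); }
  }
  \fill (0,0) circle (2.2pt);
  \end{scope}
}
\draw (0,0)--(0.5,-1.1)--(-0.5,-1.1)--cycle (0,0)--(-1.5,-0.6) (0.5,-1.1)--(1.2,-1.7);
\draw (1.9,-0.3)--(2.7,-0.3)--(2.3,-1)--cycle;
\foreach \x in {(0.5,-1.1),(-0.5,-1.1),(-1.5,-0.6),(1.2,-1.7),(1.9,-0.3),(2.7,-0.3),(2.3,-1)} { \fill \x circle (1.6pt); }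
\node at (0.55,-0.3) {$m_1$}; \node at (0.9,-1) {$m_2$}; \node at (-0.5,-1.4) {$m_3$};
\node at (-1.85,-0.6) {$m_4$}; \node at (1.55,-1.7) {$m_5$}; \node at (2.85,-0.85) {$H_1$};
\node at (0,-2.3) {$G_1$};
\begin{scope}[xshift=7cm]
\draw (0,0)--(0,-0.9)--(-0.45,-1.6)--(0.45,-1.6)--(0,-0.9);
\draw (150:1.6)--(-1.9,-0.1) (30:1.6)--(1.9,-0.1) (90:2.05)--(-1,2.4) (90:1.6)--(1,2.2);
\foreach \x in {(0,-0.9),(-0.45,-1.6),(0.45,-1.6),(-1.9,-0.1),(1.9,-0.1),(-1,2.4),(1,2.2)} { \fill \x circle (1.6pt); }
\node at (0.4,-0.4) {$m_3$}; \node at (-1.9,-0.4) {$m_1$}; \node at (1.9,-0.4) {$m_5$};
\node at (-1.35,2.4) {$m_2$}; \node at (1.35,2.2) {$m_4$}; \node at (0.85,-1.25) {$H_3$};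
\node at (0,-2.3) {$G_3$};
\end{scope}
\end{tikzpicture}
\caption{The graphs of colors $1$ and $3$ on the $20$ lines of an affine plane of order $4$. Each oval is a complete graph on five vertices, the pencil of a point of $m_i\setminus\{o\}$ in color $i$. Where the pendant edges of color $3$ are attached depends on the bijections $\beta_j$. Every proper cycle lies in an oval or is a triangle in $M$, $H_1$ or $H_3$.}
\label{fig:q4}
\end{figure}

\begin{example}[$q=4$]\label{ex:q4}
There are $20$ vertices and $5$ colors. Figure~\ref{fig:q4} shows $G_1$ and $G_3$. The graphs $G_4,G_5$ have the shape of $G_3$, and $G_2$ has the shape of $G_1$ except that $m_2$ is the end of a pendant edge of the color-$2$ graph on $M$. So a monochromatic cycle lies in a pencil $L_p$ with $p\ne o$ or has at most three vertices. Take five monochromatic cycles. Let $A$ be a set consisting of one such point $p$ for each cycle that lies in a pencil, and let $a=|A|$. These cycles cover at most $h(A)$ lines, and the at most $5-a$ other cycles cover at most $3(5-a)$ lines. Lemma~\ref{lem:hit} gives $h(A)\le4a+1$ for $a\ge1$, and $h(A)\le 3a+3$ if $A$ is not contained in a line, which is automatic for $a=5$: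
\[
\begin{array}{c|cccccc}
a&0&1&2&3&4&5\\ \hline
h(A)\le&0&5&9&13&17&18\\
3(5-a)&15&12&9&6&3&0\\ \hline
\text{sum}&15&17&18&19&20&18
\end{array}
\]
Only $a=4$ can reach $20$, and only if $A$ lies in a line, since otherwise $h(A)\le15$. Then $A$ is a whole line $\ell$ avoiding $o$, say $\ell\in H_j$, and the fifth cycle must be the triangle formed by $m_j$ and the two other lines $x,x'$ of $H_j$. But $m_jx$ and $m_jx'$ have the distinct colors $\beta_j(x)$ and $\beta_j(x')$. So five cycles do not cover.
\end{example}

\section{Proof of Theorem~\ref{thm:counter}}\label{sec:proof}

The general proof has the same two steps as Example~\ref{ex:q4}: locate the monochromatic cycles, then count.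

\begin{lemma}\label{lem:cycles}
In the coloring of Definition~\ref{def:coloring}, the vertex set of a monochromatic proper cycle $C$ is contained in a pencil $L_p$ with $p\ne o$, or in some $H_j$, or in $M$. In the last two cases $C$ has at most $q-1$ vertices.
\end{lemma}

\begin{proof}
Let $i$ be the color of $C$, and let $P=m_i\setminus\{o\}$. The edges of $G_i$ of type (a) form the cliques on the pencils $L_p$ with $p\in P$, and those of type (c) form the clique on $H_i$. For $p\in P$ and $j\ne i$, the line of direction $j$ through $p$ is not $m_j$, since $m_i\cap m_j=\{o\}$. So $L_p$ consists of $m_i$ and one line from each $H_j$ with $j\ne i$, and for distinct $p,p'\in P$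
\begin{equation}\label{eq:meet}
L_p\cap L_{p'}=\{m_i\},\qquad L_p\cap M=\{m_i\},\qquad L_p\cap H_i=\emptyset,\qquad M\cap H_i=\emptyset .
\end{equation}

\emph{Case $i\in\{1,2\}$.} No edge of type (d) has color $i$. So the edges of $G_i$ are those of the cliques on the $L_p$ with $p\in P$, of the clique on $H_i$, and of the color-$i$ graph of $\chi$ on $M$. By~\eqref{eq:meet} and Lemma~\ref{lem:glue} with $v=m_i$, the cycle $C$ lies in one of these subgraphs. If it lies in $M$, Lemma~\ref{lem:chi} bounds its size by $q-1$, and $|H_i|=q-1$.

\emph{Case $i\ge3$.} No edge of type (b) has color $i$, and the edges of type (d) in $G_i$ are $e_j=m_jx_j$ with $x_j=\beta_j^{-1}(i)$, one for each $j$. For $j\ne i$ the vertex $m_j$ lies in none of the cliques on the $L_p$ ($p\in P$) and $H_i$, so $e_j$ is its only edge in $G_i$. A vertex of degree $1$ is on no proper cycle, so $C$ does not use $e_j$. Among the remaining edges of $G_i$, only $e_i$ joins $H_i$ to a vertex outside $H_i$. A proper cycle has an even number of edges leaving any vertex set, so $C$ does not use $e_i$ either. Thus $C$ lies in the union of the cliques on the $L_p$ ($p\in P$) and $H_i$, and by~\eqref{eq:meet} and Lemma~\ref{lem:glue} it lies in one of them.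
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
We use the coloring of Definition~\ref{def:coloring}, which has $r=q+1$ colors and $|V|=q^2+q$ vertices.

\emph{$q+1$ cycles do not suffice.} Suppose that $q+1$ monochromatic cycles cover $V$. Call one of them a \emph{pencil cycle} if it is nonempty and its vertex set lies in $L_p$ for some $p\ne o$. Choose such a point $p$ for each pencil cycle, let $A$ be the set of chosen points, and let $a=|A|$. Pencil cycles cover only lines hit by $A$. There are at least $a$ pencil cycles, hence at most $q+1-a$ other cycles. Each of those has at most $q-1$ vertices, by Lemma~\ref{lem:cycles} if it is proper and because $2\le q-1$ if it is not. Therefore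
\begin{equation}\label{eq:count}
q^2+q\le h(A)+(q+1-a)(q-1).
\end{equation}
If $A=\emptyset$, the right side is $q^2-1$, which is too small. If $A$ is not contained in a line, Lemma~\ref{lem:hit} bounds the right side by
\[
a(q-1)+3+(q+1-a)(q-1)=q^2+2<q^2+q .
\]
So $A$ is a nonempty subset of a line $\ell$, and $a\le q$. Now Lemma~\ref{lem:hit} bounds the right side of~\eqref{eq:count} by
\[
aq+1+(q+1-a)(q-1)=q^2+a ,
\]
which forces $a=q$ and $A=\ell$. Since $o\notin A$, we have $\ell\in H_j$ for some $j$.

Counting cannot exclude this last configuration, which is cover (ii) of Section~\ref{sec:pencils}; here we use that $m_j$ was detached from $H_j$. The lines not hit by $A$ are those parallel to $\ell$ and different from it, namely $m_j$ and the $q-2$ lines of $H_j\setminus\{\ell\}$. At most $q+1-a=1$ cycle is not a pencil cycle, so one such cycle $C$ contains all these $q-1\ge3$ lines. Thus $C$ is proper, and by Lemma~\ref{lem:cycles} its vertex set lies in $M$ or in some $H_k$. The first is impossible because $C$ contains a line of $H_j$, and the second because $C$ contains $m_j$. This contradiction shows that no cover by $q+1$ cycles exists.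

\emph{$q+2$ cycles suffice.} The $q-1$ pencils $L_p$ with $p\in m_1\setminus\{o\}$ are cliques of color $1$. They cover $m_1$ and every line of $H_j$ with $j\ne1$, since such a line meets $m_1$ in a point other than $o$. The set $H_1$ is a clique of color $1$, the set $\{m_3,\dots,m_{q+1}\}$ is a clique of color $2$ by Lemma~\ref{lem:chi}, and the single vertex $m_2$ is a cycle. This is a cover by $(q-1)+3=q+2=r+1$ monochromatic cycles.

The prime powers $q=4,5,7,8,9,11,13,16,\dots$ give the listed values of $r$.
\end{proof}

\begin{remark}[the hypothesis $q\ge4$]
The hypothesis enters in Lemma~\ref{lem:chi}, in the inequality $q^2+2<q^2+q$ (which needs only $q\ge3$), and in the last step, where $q-1\ge3$ makes $C$ proper. The last step is the real obstacle. For $q=3$ write $H_1=\{\ell,x\}$. The three pencils of the points of $\ell$ and the single edge $m_1x$ cover all twelve lines with $4=q+1$ cycles, whatever $\chi$ and the $\beta_j$ are.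
\end{remark}

\begin{remark}[the bound $q-1$ in Lemma~\ref{lem:chi}]
This bound cannot be relaxed. If a monochromatic cycle $C$ in $M$ has at least $q$ vertices, it contains $M\setminus\{m_j\}$ for some $j$. Then $C$, the clique $H_j$ and the $q-1$ pencils $L_p$ with $p\in m_j\setminus\{o\}$ give a cover by $q+1$ cycles.
\end{remark}

\section{Fractional covers}\label{sec:frac}

By linear programming duality, Theorem~\ref{thm:frac} becomes a statement about heavy cycles in vertex-weighted graphs. We recall the three tools.

\emph{Duality.} Let $S$ be a real matrix, and suppose that the system $x\ge0$, $Sx\ge\mathbf{1}$ has a solution. Then the minimum of $\mathbf{1}^{T}x$ over the solutions is attained, and it equals the maximum of $\mathbf{1}^{T}y$ subject to $y\ge0$, $S^{T}y\le\mathbf{1}$. We take for $S$ the incidence matrix with rows indexed by vertices and columns by monochromatic cycles. The system is solvable, by weight $1$ on each single vertex.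

\emph{Heavy cycles.} A graph with at least two vertices is \emph{$2$-edge-connected} if it is connected and stays connected after deleting any one edge. For edge weights $w$, the weight $w(F)$ of a subgraph $F$ is the sum of the weights of its edges.

\begin{theorem}[Bondy and Fan~\cite{BF}]\label{thm:BF}
Every $2$-edge-connected graph $G$ on $N$ vertices with nonnegative edge weights $w$ contains a proper cycle of weight at least $2w(G)/(N-1)$.
\end{theorem}

\emph{Blocks.} A color class need not be $2$-edge-connected, so we apply Theorem~\ref{thm:BF} to its pieces. A \emph{cut vertex} of a connected graph is a vertex whose deletion disconnects it, and a \emph{block} of a graph $G$ is a maximal connected subgraph that has no cut vertex of its own. Every edge of $G$ lies in exactly one block, and every proper cycle of $G$ lies in one block. A block $B$ with at least three vertices is $2$-edge-connected: if deleting the edge $uv$ disconnected $B$, one side, say that of $u$, would contain a third vertex, and $u$ would be a cut vertex separating it from $v$. Finally, if $G$ has $n\ge1$ vertices, then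
\begin{equation}\label{eq:blocks}
\sum_B\bigl(|V(B)|-1\bigr)\le n-1 ,
\end{equation}
where $B$ runs over the blocks. Indeed, choose a spanning tree in each block. The union of these trees has $\sum_B(|V(B)|-1)$ edges. It is a forest, because a proper cycle in it would lie in one block and hence in the tree chosen there.

\begin{proof}[Proof of Theorem~\ref{thm:frac}]
For $n\le1$ total weight at most $1\le r$ suffices, so let $n\ge2$. By duality it is enough to prove the following: if $y_v\ge0$ and $y(C)=\sum_{v\in C}y_v\le1$ for every monochromatic cycle $C$, then $Y=\sum_vy_v\le r$.

Theorem~\ref{thm:BF} concerns edge weights, so we move the weights to the edges by $w(uv)=\frac12(y_u+y_v)$. This choice loses nothing on either side. Each vertex of a proper cycle $C$ lies on two of its edges, so $w(C)=y(C)$. Each vertex of $K_n$ lies on $n-1$ edges, so $2w(K_n)=(n-1)Y$.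

Let $B$ be a block, with at least one edge, of the graph formed by one color. We claim that
\begin{equation}\label{eq:oneblock}
2w(B)\le|V(B)|-1 .
\end{equation}
If $B$ is a single edge $uv$, this reads $y_u+y_v\le1$, which holds because an edge is a monochromatic cycle. Otherwise $B$ has at least three vertices and is $2$-edge-connected. Theorem~\ref{thm:BF} gives a proper cycle $C$ in $B$ with $2w(B)/(|V(B)|-1)\le w(C)=y(C)\le1$, which is~\eqref{eq:oneblock}.

Each edge of $K_n$ lies in exactly one block of its own color. Summing~\eqref{eq:oneblock} over all blocks of all $r$ colors and using~\eqref{eq:blocks} for each color gives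
\[
(n-1)Y=2w(K_n)\le r(n-1),
\]
so $Y\le r$.

For sharpness take the coloring of $K_{2r}$ in Example~\ref{ex:zigzag}, in which every monochromatic cycle has at most two vertices. Any fractional cover satisfies
\[
2r\le\sum_v\sum_{C\ni v}x_C=\sum_C x_C\,|V(C)|\le2\sum_Cx_C ,
\]
so its total weight is at least $r$.
\end{proof}

\begin{remark}
The convention that an edge is a cycle is used for blocks that are single edges, and it is needed. Without it, the only nonempty monochromatic cycles in Example~\ref{ex:zigzag} would be single vertices, and every fractional cover would have total weight at least $2r$.
\end{remark}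

\begin{remark}
The coloring of Definition~\ref{def:coloring} is cheap to cover fractionally. Put weight $1/q$ on a cycle through each of the $q^2-1$ pencils $L_p$ with $p\ne o$, on the edge $m_1m_2$, and on a cycle through the clique $\{m_3,\dots,m_{q+1}\}$. A line in $H_j$ has $q$ points other than $o$ and receives weight $1$, and a line $m_j$ receives $(q-1)/q+1/q=1$. The total weight is $(q^2+1)/q=q+1/q$, which is less than $r=q+1$, while a cover needs $q+2$ cycles.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BT}
Bessy and Thomass\'e, J. Combin. Theory Ser. B 100 (2010).

\bibitem{BF}
J.~A. Bondy and G.~Fan, \emph{Cycles in weighted graphs}, Combinatorica 11 (1991) 191--205.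

\bibitem{slides}
\emph{Partitioning 3-coloured complete graphs into three monochromatic paths},
\texttt{https://alexeypokrovskiy.com/Slides/CyclesPresentation.pdf}.

\end{thebibliography}
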